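\title{The $A_{p(\cdot)}$ condition does not suffice for the weighted maximal inequality without log-H\"older continuity}

\begin{abstract}
For log-H\"older continuous exponents with $1<p_-\le p_+<\infty$, the Hardy--Littlewood maximal operator $M$ satisfies $\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}$ exactly when the weight $w$ belongs to $A_{p(\cdot)}$. It was conjectured that log-H\"older continuity can be replaced by the boundedness of $M$ on the unweighted space $L^{p(\cdot)}$. We show that this is false in every dimension; even the weak-type inequality can fail. For a family of exponents and truncated power weights we determine exactly when the $A_{p(\cdot)}$ condition holds and when the weighted inequality holds, and the two ranges differ. The same family shows that neither the local nor the decay half of the log-H\"older condition can be relaxed by a factor tending to infinity, however slowly.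
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p(\cdot):\mathbb{R}^n\to[1,\infty]$ be measurable, let $p_-$ and $p_+$ be its essential infimum and supremum, and define $p'(\cdot)$ by $1/p(x)+1/p'(x)=1$. All exponents in this paper satisfy $1<p_-\le p_+<\infty$, and then $p'(\cdot)$ satisfies the same condition. The variable Lebesgue space $L^{p(\cdot)}$ carries the Luxemburg norm
\[
\|f\|_{p(\cdot)}=\inf\Big\{\mu>0:\ \int_{\mathbb{R}^n}\Big(\frac{|f(x)|}{\mu}\Big)^{p(x)}dx\le1\Big\},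
\]
which is the usual $L^p$ norm when $p$ is constant. A weight is a measurable function $w$ with $0<w<\infty$ almost everywhere, and $w\in A_{p(\cdot)}$ means
\[
[w]_{A_{p(\cdot)}}=\sup_Q|Q|^{-1}\,\|w\chi_Q\|_{p(\cdot)}\,\|w^{-1}\chi_Q\|_{p'(\cdot)}<\infty,
\]
the supremum being taken over all cubes $Q\subset\mathbb{R}^n$. For constant $p$ and $W=w^p$ the quantity under the supremum equals $\langle W\rangle_Q^{1/p}\langle W^{1-p'}\rangle_Q^{1/p'}$, where $\langle h\rangle_E=|E|^{-1}\int_Eh$; so $w\in A_{p(\cdot)}$ is then the Muckenhoupt condition $A_p$ for $w^p$. We ask when the Hardy--Littlewood maximal operator $M$ satisfies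
\begin{equation}\label{eq:strong}
\|(Mf)w\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}\qquad\text{for all }f .
\end{equation}

An exponent is log-H\"older continuous, $p(\cdot)\in LH$, if it satisfies two conditions:
\begin{itemize}
\item[] $LH_0$: there is $C_0$ with $|p(x)-p(y)|\le C_0/\log(1/|x-y|)$ whenever $|x-y|<1/2$;
\item[] $LH_\infty$: there are $p_\infty$ and $C_\infty$ with $|p(x)-p_\infty|\le C_\infty/\log(e+|x|)$ for all $x$.
\end{itemize}
The first makes $\rho^{\,p(x)-p(y)}$ bounded above and below when $x,y$ lie in a ball of radius $\rho<1/4$, so that a small ball sees an essentially constant exponent. The second says that $(e+|x|)^{|p(x)-p_\infty|}\le e^{C_\infty}$. The following theorem is known.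

\begin{theorem}\label{thm:known}
Let $p(\cdot)\in LH$ with $1<p_-\le p_+<\infty$. If $w\in A_{p(\cdot)}$, then \eqref{eq:strong} holds. Conversely, \eqref{eq:strong} implies $w\in A_{p(\cdot)}$, even without the assumption $p(\cdot)\in LH$.
\end{theorem}

In \cite{talk}, under the heading ``Can we eliminate the LH condition?'', it is conjectured (with the label [LD, PH]) that the following question has a positive answer.

\medskip
\noindent\textbf{Question.} \emph{Let $1<p_-\le p_+<\infty$, let $M$ be bounded on the unweighted space $L^{p(\cdot)}$, and let $w\in A_{p(\cdot)}$. Does \eqref{eq:strong} follow?}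
\medskip

Both hypotheses are as natural as they can be: $A_{p(\cdot)}$ is necessary for \eqref{eq:strong}, and the unweighted boundedness of $M$ is \eqref{eq:strong} for $w\equiv1$. One expects a division of labor. The condition $LH$ concerns the exponent alone, so whatever it controls should be controlled as soon as $M$ is bounded without a weight, and the weight should then be handled by $A_{p(\cdot)}$ as in the constant case. This expectation is wrong. We say that \emph{the conjecture fails for $p(\cdot)$} if $1<p_-\le p_+<\infty$, $M$ is bounded on $L^{p(\cdot)}$, and \eqref{eq:strong} fails for some $w\in A_{p(\cdot)}$.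

\begin{theorem}\label{thm:counter}
Let $n\ge1$. For $T=1,2,\dots$ let $N_T=\lceil e^{6nT^2}\rceil$, and for $1\le m\le N_T$ let
\[
x_{T,m}=(N_T^2+mN_T)e_1,\qquad u_{T,m}(x)=\min\big\{T,\log^+\big(1/|x-x_{T,m}|\big)\big\}.
\]
Define
\[
\frac1{p(x)}=\frac12+\sum_{T,m}\frac{u_{T,m}(x)}{24T^2},\qquad w(x)=\exp\Big(\frac{3n}{8}\sum_{T,m}u_{T,m}(x)\Big).
\]
Then $1<p_-\le p_+<\infty$, $M$ is bounded on $L^{p(\cdot)}$, and $w\in A_{p(\cdot)}$, but there is no constant $C$ such that
\begin{equation}\label{eq:weak}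
\sup_{t>0}\,t\,\|w\chi_{\{Mf>t\}}\|_{p(\cdot)}\le C\|fw\|_{p(\cdot)}\qquad\text{for all }f .
\end{equation}
In particular \eqref{eq:strong} fails.
\end{theorem}

The last sentence follows from $t\chi_{\{Mf>t\}}\le Mf$. The example belongs to a family, described in Section~\ref{sec:family}, that is flexible enough to come arbitrarily close to $LH$. Recall that a weight $W$ belongs to $A_1$ if $\langle W\rangle_B\le C\operatorname{ess\,inf}_BW$ for all balls $B$.

\begin{theorem}\label{thm:sharp}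
Let $p_0\in(1,\infty)$ and $\varepsilon>0$, and let $g:[1,\infty)\to(0,\infty)$ be nondecreasing and unbounded.
\begin{itemize}
\item[(a)] There is $p(\cdot)\in LH_0$ with $\|p-p_0\|_\infty<\varepsilon$ and
\[
|p(x)-p_0|\le C\,\frac{g(e+|x|)}{\log(e+|x|)}\qquad(x\in\mathbb{R}^n)
\]
for which the conjecture fails. The counterexample weights are the weights $w_b$ of \eqref{eq:pw} with $b\in[\frac1{p_0}-\sigma,\frac1{p_0})$, where $\sigma\in(0,\frac1{p_0})$ may be prescribed, and they satisfy $w_b\in A_1$ and $w_b^{p(\cdot)}\in A_1$.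
\item[(b)] There is $p(\cdot)$ with $\|p-p_0\|_\infty<\varepsilon$, $p=p_0$ outside a compact set, and
\[
|p(x)-p(y)|\le C\,\frac{g(1/|x-y|)}{\log(1/|x-y|)}\qquad(|x-y|<\tfrac12)
\]
for which the conjecture fails.
\end{itemize}
\end{theorem}

If $g$ were bounded, an exponent with $p_->1$ and the bounds in (a) or in (b) would lie in $LH$ (in (b), $LH_\infty$ holds because $p-p_0$ is bounded with compact support), and Theorem~\ref{thm:known} would give \eqref{eq:strong} for every $w\in A_{p(\cdot)}$. So neither half of $LH$ can be relaxed by a factor tending to infinity, however slowly.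

Section~\ref{sec:model} isolates the mechanism in a one-dimensional computation. Section~\ref{sec:family} defines the family and states a classification, Theorem~\ref{thm:class}, which is proved in Sections~\ref{sec:tools}--\ref{sec:bounded}. Section~\ref{sec:place} deduces Theorems~\ref{thm:counter} and~\ref{thm:sharp}. The proofs do not use Theorem~\ref{thm:known}.

\medskip
\noindent\textbf{Balls instead of cubes.} Every cube lies in a ball of comparable volume and conversely. Hence the maximal functions over balls and over cubes are pointwise comparable and, the norms being monotone, so are the two versions of $[w]_{A_{p(\cdot)}}$. From now on $Mf(x)=\sup_{B\ni x}\langle|f|\rangle_B$ over open balls $B$, and $w\in A_{p(\cdot)}$ means $\sup_B[w]_B<\infty$, where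
\[
[w]_B=|B|^{-1}\|w\chi_B\|_{p(\cdot)}\|w^{-1}\chi_B\|_{p'(\cdot)} .
\]
We write $\omega_n=|B(0,1)|$, and $\kappa B$ for the ball concentric with $B$ and with $\kappa$ times its radius. We use the maximal theorem: $M$ is bounded on $L^s(\mathbb{R}^n)$ for every constant $s\in(1,\infty)$.

\section{One ball and many balls}\label{sec:model}

\subsection{The Luxemburg norm}
Let $p$ be measurable on a measure space, with $1\le p_*\le p\le p^*<\infty$ for two constants $p_*,p^*$, and let $\Phi_p(f)=\int|f|^p$ be the \emph{modular}. We use three standard facts.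
\begin{itemize}
\item[(N1)] $\|\cdot\|_{p(\cdot)}$ is a norm, it is monotone in $|f|$, and $\|f_k\|_{p(\cdot)}\to\|f\|_{p(\cdot)}$ if $0\le f_k\uparrow f$ (monotone convergence in the modular). So the triangle inequality holds for series of nonnegative functions.
\item[(N2)] If $0<\|f\|_{p(\cdot)}<\infty$, then $\Phi_p(f/\|f\|_{p(\cdot)})=1$, because $\mu\mapsto\Phi_p(f/\mu)$ is finite and continuous when $p$ is bounded. Hence, for $v>0$ and $\tau=\|f\|_{p(\cdot)}/v$,
\[
\min\{\tau^{p_*},\tau^{p^*}\}\le\Phi_p(f/v)\le\max\{\tau^{p_*},\tau^{p^*}\}.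
\]
The norm is finite as soon as $\Phi_p(f/v)$ is. Thus $\Phi_p(f/v)$ is bounded above (below) by a positive constant if and only if $\|f\|_{p(\cdot)}/v$ is, and $\Phi_p(f/v)\ge m\ge1$ implies $\|f\|_{p(\cdot)}\ge m^{1/p^*}v$.
\item[(N3)] If $p_*>1$, then $\int|fh|\le2\|f\|_{p(\cdot)}\|h\|_{p'(\cdot)}$; for functions of norm one, integrate $st\le s^{p}+t^{p'}$.
\end{itemize}

\subsection{What $A_{p(\cdot)}$ measures}
The number $[w]_B$ is, up to a factor $2$, the norm of the averaging operator of the single ball $B$.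

\begin{lemma}\label{lem:single}
Let $1<p_-\le p_+<\infty$ and let $B$ be a ball.
\begin{itemize}
\item[(a)] $\|\langle f\rangle_B\chi_Bw\|_{p(\cdot)}\le2[w]_B\|f\chi_Bw\|_{p(\cdot)}$ for all $f\ge0$.
\item[(b)] If $\|w^{-1}\chi_B\|_{p'(\cdot)}<\infty$ and \eqref{eq:strong} holds with constant $C$, then $[w]_B\le C$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is (N3) applied to $\int_Bf=\int(f\chi_Bw)(w^{-1}\chi_B)$. For (b) let $\phi=w^{-1}\chi_B/\|w^{-1}\chi_B\|_{p'(\cdot)}$ and $f=\phi^{p'-1}/w$. Since $(p'-1)p=p'$, we have $\Phi_p(fw)=\Phi_{p'}(\phi)=1$, so $\|fw\|_{p(\cdot)}=1$ by (N2), while $\int_Bf=\|w^{-1}\chi_B\|_{p'(\cdot)}\int\phi^{p'}=\|w^{-1}\chi_B\|_{p'(\cdot)}$. As $Mf\ge\langle f\rangle_B\chi_B$, we get $C\ge\langle f\rangle_B\|w\chi_B\|_{p(\cdot)}=[w]_B$.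
\end{proof}

The maximal function dominates more than one average at a time: if the balls $B_j$ are disjoint and $f\ge0$, then $Mf\ge\sum_j\langle f\rangle_{B_j}\chi_{B_j}$. So \eqref{eq:strong} requires a bound for the operators $f\mapsto\sum_j\langle f\rangle_{B_j}\chi_{B_j}$ that is uniform over all disjoint families. For constant $p$ this comes for free: the $p$-th powers of the norms of disjointly supported functions add, and Lemma~\ref{lem:single}(a) can be summed over $j$. For variable $p(\cdot)$ the input may live where the exponent is $p_0$ and the output where it is $q<p_0$. Then $N$ equal inputs add up to $N^{1/p_0}$ and $N$ equal outputs to the larger number $N^{1/q}$. Unweighted boundedness of $M$ says that this loss is compensated when $w\equiv1$. It says nothing about other weights.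

\subsection{A computation with two exponents}\label{sub:toy}
Let $n=1$. Take $N$ disjoint intervals $I_1,\dots,I_N$ of length $1$ and concentric intervals $J_m\subset I_m$ of length $\delta\le1/2$, and let $J=\bigcup_m J_m$. Fix $0<\alpha<\alpha+\tau<1$ and $b\in\mathbb{R}$, and put
\[
1/p=\alpha+\tau,\quad w=\delta^{-b}\ \text{ on }J;\qquad 1/p=\alpha,\quad w=1\ \text{ off }J .
\]
A single interval sees, by the triangle inequality,
\[
[w]_{I_m}\le\big(1+\delta^{\alpha+\tau-b}\big)\big(1+\delta^{1-\alpha-\tau+b}\big)\le4\qquad\text{if }\alpha+\tau-1\le b\le\alpha+\tau .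
\]
Now test all intervals at once with $f=\chi_{\bigcup_m I_m\setminus J}$. Then $\|fw\|_{p(\cdot)}\le N^\alpha$ and $Mf\ge1/2$ on $J$, so
\[
\frac{\|(Mf)w\|_{p(\cdot)}}{\|fw\|_{p(\cdot)}}\ge\frac{\delta^{-b}(N\delta)^{\alpha+\tau}}{2N^\alpha}=\tfrac12R(N,b),\qquad R(N,b)=\delta^{\alpha+\tau-b}N^\tau .
\]
The factor $\delta^{\alpha+\tau-b}$ is the gain from the smallness of $J_m$, and $N^\tau$ is the loss from the drop of the exponent. To balance them, take $\delta=e^{-T}$, $\tau=\eta T$ and $N=\lceil e^{\sigma/\eta}\rceil$ with $\eta T^2\le1$. Then $\delta^\tau\in[e^{-1},1]$ and $N^\tau\in[e^{\sigma T},2e^{\sigma T}]$, so up to bounded factors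
\[
R(1,b)\sim e^{-(\alpha-b)T},\qquad R(N,0)\sim e^{-(\alpha-\sigma)T},\qquad R(N,b)\sim e^{-(\alpha-\sigma-b)T}.
\]
With $\alpha=\frac12$, $\sigma=\frac14$, $b=\frac38$ these are $e^{-T/8}$, $e^{-T/4}$ and $e^{T/8}$. A single interval with the weight and many intervals without it show no obstruction, while many intervals with the weight give a ratio that blows up as $T\to\infty$, although the oscillation $\tau=\eta T\le1/T$ of $1/p$ tends to zero.

This is not yet a counterexample, because $p$ jumps. If $B$ has small length $\rho$ and is centered at an endpoint of $J_m$, then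
\[
[1]_B\ge\rho^{-1}\|\chi_{B\setminus J}\|_{p(\cdot)}\|\chi_{B\cap J}\|_{p'(\cdot)}=\rho^{-1}(\rho/2)^{\alpha}(\rho/2)^{1-\alpha-\tau}=\tfrac12(\rho/2)^{-\tau}\to\infty\quad(\rho\to0),
\]
and by Lemma~\ref{lem:single}(b) $M$ is unbounded on $L^{p(\cdot)}$. The remedy is to spread the change of $1/p$ and of $\log w$ evenly over the $T$ scales between $1$ and $e^{-T}$: with $u=\min\{T,\log^+(1/|x-x_m|)\}$, take $1/p=\alpha+\eta u$ and $w=e^{bu}$. These agree with the values above where $u=0$ and where $u=T$.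

Finally, $N$ intervals of length $1$ need much room. If $I_m$ has length $r=e^{-\lambda/\eta}$ and $J_m$ has length $r\delta$, the same computation multiplies $R(N,b)$ by $r^\tau=e^{-\lambda T}$. So small blocks behave in the same way, with $\alpha$ replaced by $\beta=\alpha+\lambda$ in the three exponents, and they can be fitted into a compact set.

\section{The family of exponents and weights}\label{sec:family}

Fix parameters
\[
0<\alpha<1,\qquad\lambda\ge0,\qquad\beta=\alpha+\lambda<1,\qquad0<\sigma<\beta,\qquad\varepsilon_*=\min\Big\{\frac\alpha3,\frac{1-\alpha}2\Big\},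
\]
and for $T=1,2,\dots$ numbers
\begin{equation}\label{eq:eta}
0<\eta_T\le\varepsilon_*/T^2,\qquad r_T=e^{-\lambda/\eta_T}\le1,\qquad N_T=\lceil e^{n\sigma/\eta_T}\rceil\le2e^{n\sigma/\eta_T}.
\end{equation}
In particular $\eta_TT\le\varepsilon_*$, $\eta_TT^2\le1$ and $1/\eta_T\ge T^2$. Let $\mathcal J_T$ be the set of pairs $j=(T,m)$ with $1\le m\le N_T$, called \emph{group $T$}, and let $\mathcal J=\bigcup_T\mathcal J_T$. For $j\in\mathcal J_T$ write $T_j=T$, $r_j=r_T$, $\eta_j=\eta_T$. We choose points $x_j\in\mathbb{R}^n$ and call the open balls $B_j=B(x_j,r_j)$ \emph{blocks}. We assume two separation conditions.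
\begin{itemize}
\item[(S1)] The balls $B(x_j,3r_j)$, $j\in\mathcal J$, are pairwise disjoint.
\item[(S2)] There is $C_0$ such that for every ball $B$ of radius $\rho$
\[
\sum_{j:\ B\cap B_j\ne\emptyset,\ r_j\le10\rho}(r_j/\rho)^{3n/4}\le C_0 .
\]
\end{itemize}
With the power $n$ in place of $3n/4$ the second condition would follow from the first, since the blocks in the sum are disjoint subsets of $21B$. The smaller power asks that the blocks be sparse.

Let $u_j(x)=\min\{T_j,\log^+(r_j/|x-x_j|)\}$, which vanishes off $B_j$, and let $G=\mathbb{R}^n\setminus\bigcup_jB_j$. Define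
\begin{equation}\label{eq:pw}
\frac1{p(x)}=\alpha+\sum_j\eta_ju_j(x),\qquad w_b(x)=\exp\Big(nb\sum_ju_j(x)\Big)\quad(b\in\mathbb{R}).
\end{equation}
At each point at most one term of each sum is nonzero. On $G$ we have $w_b=1$ and $p=p_0:=1/\alpha$. Put $p_1=1/(\alpha+\varepsilon_*)$. Since $0\le\eta_ju_j\le\varepsilon_*$,
\begin{equation}\label{eq:range}
1<\frac2{1+\alpha}\le p_1\le p\le p_0,\qquad\alpha p_1\ge\frac34,\qquad\frac1{1-\alpha}=p_0'\le p'\le p_1'\le\frac2{1-\alpha}
\end{equation}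
everywhere.

\begin{theorem}\label{thm:class}
Let $p(\cdot)$ and $w_b$ be as above, with \textup{(S1)} and \textup{(S2)}.
\begin{itemize}
\item[(1)] $w_b\in A_{p(\cdot)}$ if and only if $\beta-1<b<\beta$.
\item[(2)] The inequality \eqref{eq:strong} holds for $w=w_b$ if and only if $\beta-1<b<\beta-\sigma$.
\item[(3)] If $b\ge\beta-\sigma$, even the weak-type inequality \eqref{eq:weak} fails for $w=w_b$.
\end{itemize}
\end{theorem}

Since $\beta-1<0<\beta-\sigma$ and $w_0\equiv1$, part (2) contains the boundedness of $M$ on the unweighted space; this is why we assume $\beta<1$ and $\sigma<\beta$. For $b\in[\beta-\sigma,\beta)$ the weight $w_b$ is in $A_{p(\cdot)}$ and \eqref{eq:strong} fails. So \emph{the conjecture fails for every exponent of the family}.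

The range in (1) is the one that a power weight suggests. On $B_j$ the weight is a truncation of $(r_j/|x-x_j|)^{nb}$, and when $\lambda=0$ the conditions $b<\alpha$ and $b>\alpha-1$ are the local integrability of $|x|^{-nbp_0}$ and $|x|^{nbp_0'}$.

\medskip
\noindent\textbf{Conventions.} From now on $b$ is fixed, $w=w_b$, and
\[
c=\beta-b,\qquad c'=1-\beta+b,\qquad c+c'=1 .
\]
The ranges in (1), (2), (3) read $0<c<1$, $\sigma<c<1$, $c\le\sigma$. The symbols $\lesssim$, $\gtrsim$, $\approx$ hide constants that depend only on $n,\alpha,\lambda,\sigma,b,C_0$, and never on indices, functions or balls.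

\section{Reduction to annuli}\label{sec:tools}

On a block, $p$ and $w$ depend on $\log|x-x_j|$, so we cut each block into annuli of logarithmic width one. This section shows that on an annulus the exponent can be frozen, that the norms on different annuli combine like a sequence norm, and that $M$ is uniformly bounded on three neighboring annuli.

\subsection{Annuli and frozen exponents}
For $j\in\mathcal J_T$ let
\[
A_{j,i}=\{e^{-i-1}r_j\le|x-x_j|<e^{-i}r_j\}\quad(-1\le i\le T-1),\qquad A_{j,T}=B(x_j,e^{-T}r_j).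
\]
Then $B_j=\bigcup_{i=0}^TA_{j,i}$, and $|A_{j,i}|\approx r_j^ne^{-ni}$. The collars $A_{j,-1}$ lie in $B(x_j,3r_j)\setminus B_j$ because $e<3$, so by (S1) they are pairwise disjoint subsets of $G$. For $0\le k\le T$ let $A^*_{j,k}$ be the union of the sets $A_{j,i}$ with $|i-k|\le1$, $-1\le i\le T$. Define $q_{j,i}$ by
\[
1/q_{j,i}=\alpha+\eta_ji\qquad(0\le i\le T_j).
\]
Thus $q_{j,0}=p_0$, $q_{j,i}$ decreases in $i$, lies in $[p_1,p_0]$, and depends on $j$ only through $T_j$. We have $i\le u_j\le i+1$ on $A_{j,i}$ for $i\ge0$, and $u_j=0$ on $A_{j,-1}$. Hence, for $0\le k\le T_j$,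
\begin{equation}\label{eq:freeze}
|1/p-1/q_{j,k}|\le\eta_j\ \text{ on }A_{j,k},\qquad|1/p-1/q_{j,k}|\le2\eta_j\ \text{ and }\ w\approx e^{nbk}\ \text{ on }A^*_{j,k}.
\end{equation}
We also record that, for $\tau\ge0$,
\begin{equation}\label{eq:lip}
x\mapsto\min\{\tau,\log^+(r/|x-x_0|)\}\ \text{ is Lipschitz with constant }e^\tau/r;
\end{equation}
as a function of $t=|x-x_0|$ it is continuous, constant outside $[re^{-\tau},r]$, and has derivative $-1/t$ inside.

Let $s=r_je^{-k}=e^{-(\lambda/\eta_j+k)}$ be the scale of $A_{j,k}$. The radii were chosen so that $\eta_j|\log s|=\lambda+\eta_jk\le\lambda+1$. With \eqref{eq:freeze} this gives $s^{n/p(x)}\approx s^{n/q_{j,k}}$ on $A^*_{j,k}$, and since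
\[
\Big(\frac\lambda{\eta_j}+k\Big)(\alpha+\eta_jk)=\frac\lambda{\eta_j}\alpha+(\alpha+\lambda)k+\eta_jk^2,\qquad\eta_jk^2\le1,
\]
we obtain
\begin{equation}\label{eq:scale}
s^{n/p(x)}\approx s^{n/q_{j,k}}\approx r_j^{n\alpha}e^{-n\beta k}\qquad(x\in A^*_{j,k},\ s=r_je^{-k}).
\end{equation}
This is where $\beta$ enters and where $\eta_TT^2\le1$ is needed.

\begin{lemma}\label{lem:size}
For $-1\le i\le T_j$,
\begin{equation}\label{eq:size}
\|w\chi_{A_{j,i}}\|_{p(\cdot)}\approx r_j^{n\alpha}e^{-nci},\qquad\|w^{-1}\chi_{A_{j,i}}\|_{p'(\cdot)}\approx r_j^{n(1-\alpha)}e^{-nc'i},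
\end{equation}
and for $f\ge0$
\begin{equation}\label{eq:mean}
\langle f\rangle_{A_{j,i}}\lesssim r_j^{-n\alpha}e^{nci}\,\|fw\chi_{A_{j,i}}\|_{p(\cdot)} .
\end{equation}
\end{lemma}

\begin{proof}
For $i=-1$ we have $p=p_0$, $w=1$ and $|A_{j,-1}|\approx r_j^n$, which gives \eqref{eq:size}. Let $i\ge0$. Since $w\approx e^{nbi}$ on $A=A_{j,i}$, it suffices to treat $b=0$. Put $V=r_j^ne^{-ni}\approx|A|$ and $v=r_j^{n\alpha}e^{-n\beta i}$. By \eqref{eq:scale}, $V^{1/p(x)}\approx v$ on $A$; raising to the bounded power $p(x)$ gives $v^{p(x)}\approx V$, so $\Phi_p(\chi_A/v)\approx1$ and $\|\chi_A\|_{p(\cdot)}\approx v$ by (N2). Also $V^{1/p'(x)}=V/V^{1/p(x)}\approx V/v$ and $p'$ is bounded, so the same argument gives $\|\chi_A\|_{p'(\cdot)}\approx V/v=r_j^{n(1-\alpha)}e^{-n(1-\beta)i}$. Finally, by (N3), $\langle f\rangle_A\lesssim r_j^{-n}e^{ni}\,r_j^{n(1-\alpha)}e^{-nc'i}\|fw\chi_A\|_{p(\cdot)}$, and $1-c'=c$.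
\end{proof}

\subsection{Adding up the annuli}
Let $\ell^{(q)}$ be the space of families $z=(z_{j,i})$, $j\in\mathcal J$, $0\le i\le T_j$, with the Luxemburg norm of the modular $\sum_{j,i}|z_{j,i}|^{q_{j,i}}$. It is a variable Lebesgue space over counting measure, so (N1) and (N2) apply. We want to replace $p$ by $q_{j,i}$ on all annuli at once. A small change of exponent changes $a^p$ by a bounded factor unless $a$ is extremely small, and extremely small terms are harmless if there are not too many of them. Precisely, for $0\le a\le1$, $s,t\in[1,p_0]$, $\eta,\kappa>0$,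
\begin{equation}\label{eq:elem}
|1/s-1/t|\le\eta\quad\Longrightarrow\quad a^s\le e^{\kappa p_0^2}a^t+e^{-\kappa/\eta}.
\end{equation}
Indeed $|s-t|=st|1/s-1/t|\le p_0^2\eta$. If $a\ge e^{-\kappa/\eta}$, then $a^s\le a^ta^{-p_0^2\eta}\le e^{\kappa p_0^2}a^t$, and otherwise $a^s\le a<e^{-\kappa/\eta}$. We take $\kappa=n\sigma+1$, for which \eqref{eq:eta} gives
\begin{equation}\label{eq:K}
K:=\sum_{j}\sum_{i=0}^{T_j}e^{-\kappa/\eta_j}=\sum_TN_T(T+1)e^{-\kappa/\eta_T}\le\sum_T2(T+1)e^{-T^2}<\infty .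
\end{equation}

\begin{lemma}\label{lem:decouple}
If $F$ vanishes on $G$, then $\|F\|_{p(\cdot)}\approx\big\|\big(\|F\chi_{A_{j,i}}\|_{p(\cdot)}\big)_{j,i}\big\|_{\ell^{(q)}}$.
\end{lemma}

\begin{proof}
Write $\nu=(j,i)$, $A_\nu$, $q_\nu$, $\eta_\nu=\eta_j$, and $a_\nu=\|F\chi_{A_\nu}\|_{p(\cdot)}$; indices with $a_\nu=0$ are discarded. By homogeneity and (N2) it suffices to show that if one modular is at most $1$, the other is at most $e^{\kappa p_0^2}+K$.

Let $\sum a_\nu^{q_\nu}\le1$. Then $a_\nu\le1$, and $\int_{A_\nu}(|F|/a_\nu)^p=1$, so by \eqref{eq:freeze} and \eqref{eq:elem}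
\[
\int_{A_\nu}|F|^p\le\sup_{x\in A_\nu}a_\nu^{p(x)}\le e^{\kappa p_0^2}a_\nu^{q_\nu}+e^{-\kappa/\eta_\nu}.
\]
Summing over $\nu$ gives the bound.

Let $\int|F|^p\le1$. Then $a_\nu\le1$. With $\bar p_\nu=\sup_{A_\nu}p$ we have $1=\int_{A_\nu}(|F|/a_\nu)^p\le a_\nu^{-\bar p_\nu}\int_{A_\nu}|F|^p$, and $|1/\bar p_\nu-1/q_\nu|\le\eta_\nu$. By \eqref{eq:elem},
\[
a_\nu^{q_\nu}\le e^{\kappa p_0^2}a_\nu^{\bar p_\nu}+e^{-\kappa/\eta_\nu}\le e^{\kappa p_0^2}\int_{A_\nu}|F|^p+e^{-\kappa/\eta_\nu},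
\]
and we sum again.
\end{proof}

\subsection{The maximal operator at the scale of one annulus}
After rescaling $A^*_{j,k}$ to unit size the exponent is Lipschitz with a constant that does not depend on $j,k$. We need a bound for such exponents with explicit dependence of the constant.

\begin{lemma}\label{lem:lipschitz}
Let $P:\mathbb{R}^n\to[p_1,p_0]$ be $L$-Lipschitz. Then $\|(MF)\chi_{B(0,e)}\|_{P(\cdot)}\le C\|F\|_{P(\cdot)}$ for $F\ge0$, with $C$ depending only on $n,p_0,p_1,L$.
\end{lemma}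

\begin{proof}
Let $\int F^P\le1$ and $R=P/p_1\ge1$. The aim is to bound $(MF)^R$ by $M(F^R)$ and then use the maximal theorem with the constant exponent $p_1>1$. Let $x\in B$, where $B$ has radius $\rho$. If $|B|\ge1$, then $\langle F\rangle_B\le\langle1+F^P\rangle_B\le2$. Let $|B|<1$ and $R_B=\inf_BR\ge1$. By Jensen's inequality and $F^{R_B}\le1+F^R$,
\[
\langle F\rangle_B^{R(x)}\le Z^{R(x)/R_B}=Z\cdot Z^{(R(x)-R_B)/R_B},\qquad Z=\langle1+F^R\rangle_B .
\]
Since $F^R\le1+F^P$, we have $1\le Z\le2+|B|^{-1}\le3/|B|$. Since $0\le R(x)-R_B\le2L\rho$, the last factor is at most $(3\omega_n^{-1}\rho^{-n})^{2L\rho}$, which is bounded for $0<\rho<\omega_n^{-1/n}$. In both cases $\langle F\rangle_B^{R(x)}\le C(1+M(F^R)(x))$. Taking the supremum over $B$ and the power $p_1$ gives $(MF)^P\le C(1+M(F^R)^{p_1})$. We integrate over $B(0,e)$ and use $\int M(F^R)^{p_1}\le C\int F^{Rp_1}=C\int F^P\le C$. Then (N2) finishes the proof.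
\end{proof}

\begin{lemma}\label{lem:local}
For $f\ge0$ and $0\le k\le T_j$,
\[
\|M(f\chi_{A^*_{j,k}})\,w\chi_{A^*_{j,k}}\|_{p(\cdot)}\lesssim\|fw\chi_{A^*_{j,k}}\|_{p(\cdot)} .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:freeze} we may drop $w$. Put $s=r_je^{-k}$ and $x=x_j+sy$; in the variable $y$ the set $A^*_{j,k}$ lies in $B(0,e)$. The exponent $p$ is not uniformly Lipschitz in $y$ near $y=0$, so we truncate it where it is not needed: let $1/P(y)=\alpha+\eta_j\min\{u_j(x_j+sy),k+2\}$. On $A^*_{j,k}$ we have $u_j\le k+2$ and the other $u_l$ vanish, so $P(y)=p(x)$ there. By \eqref{eq:lip} with $\tau=\min\{T_j,k+2\}$, the function $1/P$ is Lipschitz in $y$ with constant $\eta_j\,s\,e^{k+2}/r_j\le e^2$. As $P$ takes values in $[p_1,p_0]$, it is $p_0^2e^2$-Lipschitz.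

Let $v=s^{n/q_{j,k}}$, let $h$ be supported in $A^*_{j,k}$, and let $\tilde h(y)=h(x_j+sy)$. For $\mu>0$,
\[
\int\Big(\frac{|h|}{v\mu}\Big)^{p}dx=\int\Big(\frac{|\tilde h|}\mu\Big)^{P}s^nv^{-P}\,dy,\qquad s^nv^{-P}=\big(s^{n/P}/v\big)^P\approx1
\]
on the support, by \eqref{eq:scale}. So $\|h\|_{p(\cdot)}\approx v\|\tilde h\|_{P(\cdot)}$ by (N2). Since $M$ commutes with the change of variables $x=x_j+sy$, Lemma~\ref{lem:lipschitz} gives the claim.
\end{proof}

\subsection{How a ball meets the blocks}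
A ball is either large compared with every block that it meets, or it lies near one block; in the latter case it is either small compared with the annulus that it meets, or it reaches essentially to the center.

\begin{lemma}\label{lem:geom}
Let $B$ be a ball of radius $\rho$ that meets $B_l$; write $r=r_l$, $T=T_l$.
\begin{itemize}
\item[(a)] If $\rho\ge r/10$, then $B_l\subset21B$.
\item[(b)] If $\rho<r/10$, then $B\subset B(x_l,1.2r)\subset\bigcup_{i=-1}^TA_{l,i}$, and $B$ meets no other block.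
\end{itemize}
Let $\rho<r/10$ and let $k\ge0$ be such that $B$ meets $A_{l,k}$.
\begin{itemize}
\item[(c)] If $\rho<re^{-k-1}/10$, then $B\subset A^*_{l,k}$.
\item[(d)] If $\rho\ge re^{-k-1}/10$, then $re^{-i}\le30e\rho$ for every $i$ such that $B$ meets $A_{l,i}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Points of $B_l$ are within $2r+\rho\le21\rho$ of the center of $B$. (b) Points of $B$ are within $r+2\rho<1.2r$ of $x_l$; use (S1). (c) Points of $B$ have distance less than $re^{-k}+0.2re^{-k-1}<re^{-k+1}$ from $x_l$. If $k<T$, the distance is also at least $re^{-k-1}-0.2re^{-k-1}>re^{-k-2}$; if $k=T$, $A^*_{l,k}$ is a ball and no lower bound is needed. (d) Here $re^{-k}\le10e\rho$, so points of $B$ are within $(10e+2)\rho<30\rho$ of $x_l$. If $B$ meets $A_{l,i}$ with $i<T$, then $re^{-i-1}<30\rho$. For $i=T$, $re^{-T}\le re^{-k}\le10e\rho$.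
\end{proof}

\section{The $A_{p(\cdot)}$ condition}\label{sec:Ap}

We prove Theorem~\ref{thm:class}(1).

\subsection{Sufficiency}
Let $c,c'>0$ and let $B$ be a ball of radius $\rho$ and center $z$. We show $[w]_B\lesssim1$.

\emph{Case 1: every block that meets $B$ has $r_l\le10\rho$.} (This includes balls that meet no block.) Such a ball should see the exponent $p_0$, so we test the modular of $w\chi_B/\rho^{n\alpha}$. The part on $G$ is $|B\cap G|\rho^{-n}\le\omega_n$. For a block $B_l$ that meets $B$ and $0\le i\le T_l$, \eqref{eq:size} gives $\|w\chi_{A_{l,i}}\|_{p(\cdot)}/\rho^{n\alpha}\lesssim t:=(r_l/10\rho)^{n\alpha}e^{-nci}\le1$. By (N2) and $\alpha p_1\ge\frac34$,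
\[
\int_{A_{l,i}}\Big(\frac{w}{\rho^{n\alpha}}\Big)^p\lesssim t^{p_1}\le\Big(\frac{r_l}{10\rho}\Big)^{3n/4}e^{-nci}.
\]
The sum over $i$ converges because $c>0$, and the sum over $l$ is bounded by (S2). Hence $\|w\chi_B\|_{p(\cdot)}\lesssim\rho^{n\alpha}$. For $w^{-1}\chi_B/\rho^{n(1-\alpha)}$ and $p'$, the part on $G$ is again at most $\omega_n$ since $p'=1/(1-\alpha)$ there. The part on $A_{l,i}$ is $\lesssim\big((r_l/10\rho)^{n(1-\alpha)}e^{-nc'i}\big)^{p_0'}\le(r_l/10\rho)^{3n/4}e^{-nc'i}$, by \eqref{eq:size}, (N2) and \eqref{eq:range}. So $\|w^{-1}\chi_B\|_{p'(\cdot)}\lesssim\rho^{n(1-\alpha)}$ and the product is $\lesssim\rho^n$. This case is the only place in the proof of Theorem~\ref{thm:class} where (S2) is used.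

In the remaining cases $B$ meets a block $B_l$ with $\rho<r_l/10$. Fix $k\ge0$ with $B\cap A_{l,k}\ne\emptyset$ and write $r,\eta,T$ for $r_l,\eta_l,T_l$.

\emph{Case 2: $\rho<re^{-k-1}/10$.} Then $B\subset A^*_{l,k}$ and $w\approx e^{nbk}$ on $B$, so $[w]_B\approx[1]_B$. Write $\rho=re^{-k-s}$ with $s>0$. On $B$ we have $u_l=\min\{u_l,k+2\}$, so by \eqref{eq:lip} the oscillation of $1/p$ on $B$ is at most $2\rho\,\eta\,e^{k+2}/r=2e^2\eta e^{-s}$. On the other hand $|\log|B||\le|\log\omega_n|+n(\lambda/\eta+k+s)$. The product of the two bounds is $\lesssim(1+\lambda/\eta+k+s)\eta e^{-s}\lesssim1$, because $\eta\le1$, $\eta k\le1$ and $se^{-s}\le1$. Therefore $|B|^{1/p(x)}\approx|B|^{1/p(z)}$ and $|B|^{1/p'(x)}\approx|B|^{1/p'(z)}$ on $B$. It follows that $\Phi_p(\chi_B/|B|^{1/p(z)})\approx\int_B|B|^{-1}=1$ and $\Phi_{p'}(\chi_B/|B|^{1/p'(z)})\approx1$, so $\|\chi_B\|_{p(\cdot)}\|\chi_B\|_{p'(\cdot)}\approx|B|^{1/p(z)+1/p'(z)}=|B|$.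

\emph{Case 3: $re^{-k-1}/10\le\rho<r/10$.} Let $\ell\ge-1$ be the smallest index such that $B$ meets $A_{l,\ell}$. By Lemma~\ref{lem:geom}(b),(d), $B\subset\bigcup_{i\ge\ell}A_{l,i}$ and $re^{-\ell}\lesssim\rho$. By the triangle inequality and \eqref{eq:size}, summing two geometric series,
\[
\|w\chi_B\|_{p(\cdot)}\|w^{-1}\chi_B\|_{p'(\cdot)}\lesssim r^{n\alpha}e^{-nc\ell}\cdot r^{n(1-\alpha)}e^{-nc'\ell}=(re^{-\ell})^n\lesssim|B| .
\]

\subsection{Necessity}\label{sub:nec}
We test on the blocks themselves. Let $c\le0$. By \eqref{eq:size} and (N2), $\Phi_p(w\chi_{A_{j,i}}/r_j^{n\alpha})\gtrsim1$ for each $0\le i\le T_j$. These modulars add, so $\Phi_p(w\chi_{B_j}/r_j^{n\alpha})\gtrsim T_j$, and for large $T_j$ (N2) gives $\|w\chi_{B_j}\|_{p(\cdot)}\gtrsim T_j^{1/p_0}r_j^{n\alpha}$. Since $\|w^{-1}\chi_{B_j}\|_{p'(\cdot)}\ge\|w^{-1}\chi_{A_{j,0}}\|_{p'(\cdot)}\approx r_j^{n(1-\alpha)}$, we get $[w]_{B_j}\gtrsim T_j^{1/p_0}$, which is unbounded. Let $c'\le0$. Then $\Phi_{p'}(w^{-1}\chi_{A_{j,i}}/r_j^{n(1-\alpha)})\gtrsim1$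 for each $i$, so $\|w^{-1}\chi_{B_j}\|_{p'(\cdot)}\gtrsim T_j^{1/p_1'}r_j^{n(1-\alpha)}$, while $\|w\chi_{A_{j,0}}\|_{p(\cdot)}\approx r_j^{n\alpha}$; hence $[w]_{B_j}\gtrsim T_j^{1/p_1'}$. This proves Theorem~\ref{thm:class}(1).

\section{Failure of the weak-type inequality}\label{sec:fail}

We prove Theorem~\ref{thm:class}(3) by repeating the test of Section~\ref{sub:toy} on group $T$. At the endpoint $c=\sigma$ no single annulus produces growth, so we keep all $T+1$ of them.

Let $c\le\sigma$. Fix $T$, write $N,r,\eta$ for $N_T,r_T,\eta_T$, let $q_i=q_{j,i}$ for $j\in\mathcal J_T$, and put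
\[
f=\sum_{j\in\mathcal J_T}\chi_{A_{j,0}},\qquad U=\bigcup_{j\in\mathcal J_T}B_j,\qquad\mu=N^\alpha r^{n\alpha}.
\]
By Lemma~\ref{lem:decouple} and \eqref{eq:size}, $\|fw\|_{p(\cdot)}$ is comparable to the $\ell^{(q)}$ norm of a family with $N$ nonzero entries $r^{n\alpha}$, all with exponent $q_0=p_0$. So $\|fw\|_{p(\cdot)}\approx\mu$. In the same way $\|w\chi_U\|_{p(\cdot)}\approx\|z\|_{\ell^{(q)}}$, where $z_{j,i}=r^{n\alpha}e^{-nci}$ for $j\in\mathcal J_T$ and $z_{j,i}=0$ otherwise. Since $1-\alpha q_i=q_i(1/q_i-\alpha)=q_i\eta i$ and $N^\eta\ge e^{n\sigma}$, the modular of $z/\mu$ is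
\[
\sum_{i=0}^TN\big(N^{-\alpha}e^{-nci}\big)^{q_i}=\sum_{i=0}^T\big(N^{\eta i}e^{-nci}\big)^{q_i}\ge\sum_{i=0}^Te^{n(\sigma-c)iq_i}\ge T+1 .
\]
By (N2),
\begin{equation}\label{eq:U}
\|w\chi_U\|_{p(\cdot)}\gtrsim(T+1)^{1/p_0}N^\alpha r^{n\alpha}.
\end{equation}
On $B_j$ we have $Mf\ge\langle f\rangle_{B_j}=1-e^{-n}$. With $t=(1-e^{-n})/2$ we get $U\subset\{Mf>t\}$ and
\[
t\,\|w\chi_{\{Mf>t\}}\|_{p(\cdot)}\gtrsim(T+1)^{1/p_0}\|fw\|_{p(\cdot)} .
\]
As $T$ is arbitrary, \eqref{eq:weak} fails.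

\begin{remark}\label{rem:S2}
Without sparseness a single ball performs this test. Let $\lambda=0$, $0<c\le\sigma$, keep (S1), and suppose that for infinitely many $T$ the balls $B(x_j,3)$, $j\in\mathcal J_T$, lie in one ball $B$ with $|B|\le CN_T$. The bound \eqref{eq:U} does not use (S2), and $\|w^{-1}\chi_B\|_{p'(\cdot)}\ge|\bigcup_{j\in\mathcal J_T}A_{j,-1}|^{1-\alpha}\approx N_T^{1-\alpha}$. So $[w]_B\gtrsim C^{-1}(T+1)^{1/p_0}$ and $w\notin A_{p(\cdot)}$.
\end{remark}

\section{The weighted inequality}\label{sec:bounded}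

We prove Theorem~\ref{thm:class}(2). If $c\le\sigma$, \eqref{eq:strong} fails by part (3). If $c\ge1$, that is $c'\le0$, then $\sup_j[w]_{B_j}=\infty$ by Section~\ref{sub:nec}; as $w^{-1}$ is bounded on each block, \eqref{eq:strong} fails by Lemma~\ref{lem:single}(b).

Let now $\sigma<c<1$ and $f\ge0$, and put
\[
a_{j,i}=\|fw\chi_{A_{j,i}}\|_{p(\cdot)},\qquad m_{j,i}=\langle f\rangle_{A_{j,i}}\qquad(-1\le i\le T_j).
\]
By Lemma~\ref{lem:decouple} applied to $fw\chi_{\mathbb{R}^n\setminus G}$, by $\|f\chi_G\|_{p_0}\le\|fw\|_{p(\cdot)}$ and by homogeneity, we may assume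
\begin{equation}\label{eq:norm}
\sum_j\sum_{i=0}^{T_j}a_{j,i}^{q_{j,i}}\le1,\qquad\|f\chi_G\|_{p_0}\le1,
\end{equation}
and we have to show $\|(Mf)w\|_{p(\cdot)}\lesssim1$. Note that all $a_{j,i}\le1$, and $\sum_ja_{j,-1}^{p_0}\le1$ because the collars are disjoint subsets of $G$.

The plan follows Lemma~\ref{lem:geom}. Balls that are small compared with an annulus are handled by Lemma~\ref{lem:local}. Balls that are large compared with the blocks do not see the inner structure of a block, so for them $f$ can be replaced by its block averages and the maximal theorem in $L^{p_0}$ applies. Intermediate balls carry mass between different annuli of one block; they lead to a discrete operator on $\ell^{(q)}$, and only there the condition $c>\sigma$ is used.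

\subsection{Pointwise bounds}
Let
\[
g_0=\sum_j\langle f\rangle_{B_j}\chi_{B_j},\qquad H=M(f\chi_G+g_0),\qquad h_j=\inf_{B_j}H .
\]

\begin{lemma}\label{lem:pointwise}
For $x\in A_{j,k}$, $0\le k\le T_j$,
\begin{equation}\label{eq:pt1}
Mf(x)\lesssim M(f\chi_{A^*_{j,k}})(x)+h_j+\sum_{i=-1}^{T_j}\min\{1,e^{n(k-i)}\}\,m_{j,i},
\end{equation}
and for $x\in G$,
\begin{equation}\label{eq:pt2}
Mf(x)\lesssim H(x)+\sum_j\chi_{A_{j,-1}}(x)\,M(f\chi_{A_{j,0}})(x).
\end{equation}
\end{lemma}

\begin{proof}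
Let $B\ni x$ have radius $\rho$. Call $B$ \emph{large} if $\rho\ge r_l/10$ for every block $B_l$ that meets $B$. For a large ball, Lemma~\ref{lem:geom}(a) and $\int_{B_l}f=\int_{B_l}g_0$ give
\[
\int_Bf\le\int_{B\cap G}f+\sum_{l:\,B_l\cap B\ne\emptyset}\int_{B_l}f\le\int_{21B}(f\chi_G+g_0),
\]
so $\langle f\rangle_B\le21^nH(y)$ for every $y\in21B$. If $B$ is not large, then by Lemma~\ref{lem:geom}(b) it meets exactly one block $B_l$, and $\rho<r_l/10$.

Let $x\in A_{j,k}$. If $B$ is large, then $B_j\subset21B$ and $\langle f\rangle_B\le21^nh_j$. Otherwise $l=j$. If $\rho<r_je^{-k-1}/10$, then $B\subset A^*_{j,k}$ and $\langle f\rangle_B\le M(f\chi_{A^*_{j,k}})(x)$. If $\rho\ge r_je^{-k-1}/10$, then $B\subset\bigcup_{i\ge-1}A_{j,i}$, and $\langle f\rangle_B\le\sum_i|B|^{-1}|A_{j,i}|\,m_{j,i}$, the sum being over those $i$ for which $B$ meets $A_{j,i}$. By Lemma~\ref{lem:geom}(d), $\rho\gtrsim r_je^{-i}$ for these $i$ and also $\rho\gtrsim r_je^{-k}$. Hence $|B|^{-1}|A_{j,i}|\approx(r_je^{-i}/\rho)^n\lesssim\min\{1,e^{n(k-i)}\}$.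

Let $x\in G$. If $B$ is large, $\langle f\rangle_B\le21^nH(x)$. Otherwise $x\in G\cap B(x_l,1.2r_l)\subset A_{l,-1}$, and points of $B$ have distance greater than $r_l-2\rho>r_l/e$ from $x_l$. So $B\subset A_{l,-1}\cup A_{l,0}$ and $\langle f\rangle_B\le M(f\chi_G)(x)+M(f\chi_{A_{l,0}})(x)$, where $M(f\chi_G)\le H$.
\end{proof}

\subsection{Shifts on $\ell^{(q)}$}
For $d\in\mathbb{Z}$ let $(S_dz)_{j,k}=z_{j,k-d}$, with value $0$ if $k-d\notin[0,T_j]$. For $d>0$ the operator $S_d$ moves a family $d$ steps inward, toward smaller exponents, and $S_{-d}$ moves it outward. Moving outward is free. Moving inward is not: the indicator of $\mathcal J_T\times\{0\}$ has norm $N_T^\alpha$, and its shift by $d\le T$ has norm $N_T^{\alpha+\eta_Td}\ge e^{n\sigma d}N_T^\alpha$. The next lemma shows that this is essentially the worst case.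

\begin{lemma}\label{lem:shift}
Let $\theta>0$. For all $d\ge0$ and $z\in\ell^{(q)}$,
\[
\|S_{-d}z\|_{\ell^{(q)}}\le\|z\|_{\ell^{(q)}},\qquad\|S_dz\|_{\ell^{(q)}}\le C_\theta\,e^{n(\sigma+\theta)d}\|z\|_{\ell^{(q)}},
\]
where $C_\theta$ depends only on $n,\alpha,\theta$.
\end{lemma}

\begin{proof}
Let $z\ge0$ with $\sum z_{j,i}^{q_{j,i}}\le1$, so that $z_{j,i}\le1$. Since $q_{j,k}\ge q_{j,k+d}$, we have $z_{j,k+d}^{q_{j,k}}\le z_{j,k+d}^{q_{j,k+d}}$, which gives the first bound.

For the second fix $T$ and $i\ge0$ with $i+d\le T$. Let $t=q_{j,i}$ and $s=q_{j,i+d}$, which are the same for all $j\in\mathcal J_T$, and write $\eta=\eta_T$. Then $1/s-1/t=\eta d$, so $1-s/t=s\eta d$. Let $X=X_{T,i}=\sum_{j\in\mathcal J_T}z_{j,i}^t\le1$. By H\"older's inequality for sums with $N_T$ terms, $N_T\le2e^{n\sigma/\eta}$ and $\eta d\le1$,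
\[
\sum_{j\in\mathcal J_T}z_{j,i}^s\le N_T^{s\eta d}X^{s/t}\le2^{p_0}e^{n\sigma ds}X^{s/t},
\]
and therefore
\[
\sum_{j\in\mathcal J_T}\big(e^{-n(\sigma+\theta)d}z_{j,i}\big)^s\le2^{p_0}e^{-n\theta ds}X^{s/t}.
\]
The numbers $X_{T,i}$ are summable, but their powers $s/t<1$ need not be; the extra factor $e^{-n\theta ds}$ repairs this. If $X\ge e^{-n\theta/\eta}$, then $X^{s/t}=X\cdot X^{-s\eta d}\le Xe^{n\theta ds}$. If $X<e^{-n\theta/\eta}$, then $X^{s/t}\le e^{-3n\theta T^2/4}$, since $s/t\ge p_1/p_0=\alpha p_1\ge\frac34$ and $1/\eta\ge T^2$. Summing over $T$ and $i$, the modular of $e^{-n(\sigma+\theta)d}S_dz$ is at most $2^{p_0}\big(1+\sum_T(T+1)e^{-3n\theta T^2/4}\big)$, and (N2) applies.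
\end{proof}

\subsection{End of the proof}

\emph{Step 1: the function $H$.} By \eqref{eq:mean},
\[
\langle f\rangle_{B_j}\le\sum_{i=0}^{T_j}e^{-ni}m_{j,i}\lesssim r_j^{-n\alpha}\sum_{i=0}^{T_j}e^{-nc'i}a_{j,i}.
\]
Since $|B_j|r_j^{-n\alpha p_0}=\omega_n$, Minkowski's inequality in $\ell^{p_0}$ gives
\[
\|g_0\|_{p_0}\lesssim\Big(\sum_j\Big(\sum_ie^{-nc'i}a_{j,i}\Big)^{p_0}\Big)^{1/p_0}\le\sum_{i\ge0}e^{-nc'i}\Big(\sum_{j:\,T_j\ge i}a_{j,i}^{p_0}\Big)^{1/p_0}\lesssim1;
\]
we used $a_{j,i}^{p_0}\le a_{j,i}^{q_{j,i}}$, \eqref{eq:norm} and $c'>0$. By the maximal theorem $\|H\|_{p_0}\lesssim1$, and hence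
\begin{equation}\label{eq:h}
\sum_j(r_j^{n\alpha}h_j)^{p_0}=\sum_jr_j^nh_j^{p_0}\lesssim\int H^{p_0}\lesssim1 .
\end{equation}

\emph{Step 2: the estimate on $G$.} On $A_{j,-1}\subset A^*_{j,0}$ we have $p=p_0$ and $w=1$, so Lemma~\ref{lem:local} with $k=0$, applied to $f\chi_{A_{j,0}}$, gives $\|\chi_{A_{j,-1}}M(f\chi_{A_{j,0}})\|_{p_0}\lesssim a_{j,0}$. The collars are disjoint and $q_{j,0}=p_0$, so \eqref{eq:pt2} yields
\[
\|(Mf)w\chi_G\|_{p(\cdot)}=\|(Mf)\chi_G\|_{p_0}\lesssim\|H\|_{p_0}+\Big(\sum_ja_{j,0}^{p_0}\Big)^{1/p_0}\lesssim1 .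
\]

\emph{Step 3: the estimate on the blocks.} Everything that enters a block from outside is measured in $\ell^{p_0}$, like the outermost annulus, so we attach it to the index $0$:
\[
\tilde a_{j,0}=a_{j,0}+a_{j,-1}+r_j^{n\alpha}h_j,\qquad\tilde a_{j,i}=a_{j,i}\quad(1\le i\le T_j).
\]
By \eqref{eq:norm}, \eqref{eq:h}, $q_{j,0}=p_0$ and the triangle inequality, $\|\tilde a\|_{\ell^{(q)}}\lesssim1$. We claim that
\begin{equation}\label{eq:y}
\|(Mf)w\chi_{A_{j,k}}\|_{p(\cdot)}\lesssim y_{j,k}:=\sum_{0\le i\le k}e^{-nc(k-i)}\tilde a_{j,i}+\sum_{k<i\le T_j}e^{-nc'(i-k)}\tilde a_{j,i}.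
\end{equation}
We go through the terms of \eqref{eq:pt1}. By Lemma~\ref{lem:local} the first contributes $\lesssim a_{j,k-1}+a_{j,k}+a_{j,k+1}$ (with $a_{j,T_j+1}=0$). This is $\lesssim y_{j,k}$: the coefficients of the indices $i$ with $|i-k|\le1$ in $y_{j,k}$ are at least $e^{-n}$, and $a_{j,-1}\le\tilde a_{j,0}$ when $k=0$. The other terms are constant on $A_{j,k}$, so they get multiplied by $\|w\chi_{A_{j,k}}\|_{p(\cdot)}\approx r_j^{n\alpha}e^{-nck}$. The term $h_j$ contributes $e^{-nck}r_j^{n\alpha}h_j\le e^{-nck}\tilde a_{j,0}$. By \eqref{eq:mean}, the term with $i\le k$ contributes $\lesssim e^{-nc(k-i)}a_{j,i}$, which for $i=-1$ is at most $e^{-nck}\tilde a_{j,0}$, and the term with $i>k$ contributes $\lesssim e^{-n(i-k)}e^{nc(i-k)}a_{j,i}=e^{-nc'(i-k)}a_{j,i}$. This proves \eqref{eq:y}.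

In terms of shifts, $y=\sum_{d\ge0}e^{-ncd}S_d\tilde a+\sum_{d\ge1}e^{-nc'd}S_{-d}\tilde a$. Lemma~\ref{lem:shift} with $\theta=(c-\sigma)/2>0$ and (N1) give
\[
\|y\|_{\ell^{(q)}}\lesssim\sum_{d\ge0}e^{-n\theta d}+\sum_{d\ge1}e^{-nc'd}\lesssim1,
\]
and Lemma~\ref{lem:decouple} gives $\|(Mf)w\chi_{\mathbb{R}^n\setminus G}\|_{p(\cdot)}\lesssim1$. With Step 2 this proves \eqref{eq:strong}, and the proof of Theorem~\ref{thm:class} is complete.

\section{Placing the blocks}\label{sec:place}

It remains to choose the centers so that (S1) and (S2) hold, and to measure how far $p$ is from $LH$. On group $T$ the function $1/p$ deviates from $\alpha$ by $\eta_TT$. For $\lambda=0$ we shall place the group at distance about $N_T^2$ from the origin, whose logarithm is of order $1/\eta_T$; for $\lambda>0$ the deviation occurs across a distance $r_T$, and $\log(1/r_T)=\lambda/\eta_T$. Either way the product is of order $T$, and making $\eta_T$ decrease fast makes $T$ grow as slowly as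 we like compared with the distances involved.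

\subsection{Modulus of continuity}
From $p\le p_0$ we get, for all $x,y$,
\begin{equation}\label{eq:pp}
|p(x)-p(y)|\le p_0^2\,|1/p(x)-1/p(y)|,\qquad|p-p_0|\le p_0^2\eta_TT\ \text{ on blocks of group }T .
\end{equation}

\begin{lemma}\label{lem:modulus}
If $|x-y|=e^{-s}<\frac12$, then $s\,|p(x)-p(y)|\le2p_0^2\sup_T\min\{s\eta_TT,\ \lambda T+1\}$. In particular $p(\cdot)\in LH_0$ if $\lambda=0$.
\end{lemma}

\begin{proof}
At most two of the $u_j$ are nonzero at $x$ or $y$. For $j\in\mathcal J_T$, $u_j$ takes values in $[0,T]$ and by \eqref{eq:lip} is Lipschitz with constant $e^{a}$, where $a=\lambda/\eta_T+T\ge1$. So $s|1/p(x)-1/p(y)|\le2\sup_T\Delta_T$ with $\Delta_T=s\eta_T\min\{T,e^{a-s}\}\le s\eta_TT$. If $s\le a$, then $\Delta_T\le a\eta_TT=\lambda T+\eta_TT^2\le\lambda T+1$. If $s>a$, then $se^{-s}\le ae^{-a}$, because $se^{-s}$ decreases on $[1,\infty)$, and so $\Delta_T\le a\eta_T\le\lambda+1\le\lambda T+1$. Now use \eqref{eq:pp}.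
\end{proof}

\subsection{Unit blocks going to infinity}

\begin{lemma}\label{lem:confI}
Let $\lambda=0$, $N_1\ge12$ and $N_{T+1}\ge4N_T$ for all $T$. Then the centers $x_{(T,m)}=(N_T^2+mN_T)e_1$, $1\le m\le N_T$, satisfy \textup{(S1)} and \textup{(S2)}.
\end{lemma}

\begin{proof}
All radii equal $1$. Group $T$ lies in $(N_T^2,2N_T^2]e_1$ with spacing $N_T\ge12$, and the next group starts beyond $16N_T^2$. So distinct centers are at distance at least $12$, which gives (S1). In (S2) the sum is empty unless $\rho\ge\frac1{10}$. The centers of the blocks that meet $B$ lie in a segment of length $L=2\rho+2$. Group $T$ contributes at most $\min\{N_T,1+L/N_T\}\le1+\sqrt L$ of them (compare $N_T$ with $\sqrt L$). If at least two groups contribute and $T'$ is the largest, then $L\ge N_{T'}^2-2N_{T'-1}^2\ge\frac78N_{T'}^2\ge\frac78\,4^{2T'}$, because $N_{T'}\ge12\cdot4^{T'-1}$. So at most $C\log(e+L)$ groups contribute, and at most $C(1+\sqrt L)\log(e+L)\le C'(1+\rho)^{3/4}$ blocks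 meet $B$. As $1+\rho\le11\rho$, the sum in (S2) is at most $C'11^{3/4}\rho^{-3(n-1)/4}\le C'11^{3/4}10^{3(n-1)/4}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $\alpha=\frac12$, $\lambda=0$, $\sigma=\frac14$, $\eta_T=\frac1{24T^2}$, $b=\frac38$. Then $\varepsilon_*=\frac16$, $\eta_T\le\varepsilon_*/T^2$, $r_T=1$ and $n\sigma/\eta_T=6nT^2$, so \eqref{eq:eta} and \eqref{eq:pw} give the numbers $N_T$ and the functions $p,w$ of the theorem. We have $N_1\ge e^6>12$, and $N_{T+1}\ge e^{18}e^{6nT^2}\ge4N_T$ since $(T+1)^2-T^2\ge3$. By Lemma~\ref{lem:confI}, (S1) and (S2) hold. Since $b\in[\beta-\sigma,\beta)=[\frac14,\frac12)$, the claims follow from \eqref{eq:range} and Theorem~\ref{thm:class}.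
\end{proof}

By Lemma~\ref{lem:modulus}, the exponent of Theorem~\ref{thm:counter} is in $LH_0$.

\begin{lemma}\label{lem:A1}
Let $\lambda=0$ and $0\le b<\alpha$. Then $w_b\in A_1$ and $w_b^{p(\cdot)}\in A_1$.
\end{lemma}

\begin{proof}
Both functions have the form $W=e^{nv_j(u_j)}$ on $B_j$ and $W=1$ on $G$, with $v_j(0)=0$ and $0\le v_j'\le\gamma:=b/\alpha<1$: for $w_b$ take $v_j(t)=bt$, and for $w_b^{p(\cdot)}$ take $v_j(t)=bt/(\alpha+\eta_jt)$, whose derivative is $b\alpha/(\alpha+\eta_jt)^2\le b/\alpha$. In particular $W\ge1$. For $0\le\ell\le T_j$, since $u_j\le i+1$ on $A_{j,i}$ and $\gamma<1$,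
\begin{equation}\label{eq:W}
\int_{\bigcup_{i\ge\ell}A_{j,i}}W\lesssim\sum_{i\ge\ell}e^{-ni}e^{nv_j(\ell)+n\gamma(i+1-\ell)}\lesssim e^{-n\ell}e^{nv_j(\ell)} .
\end{equation}
Let $B$ have radius $\rho$. If $B$ meets no block, $W=1$ on $B$. If $\rho\ge\frac1{10}$, the blocks that meet $B$ are disjoint unit balls in $21B$, so there are at most $(21\rho)^n$ of them; by \eqref{eq:W} with $\ell=0$, $\int_BW\lesssim|B|+(21\rho)^n$, so $\langle W\rangle_B\lesssim1\le\inf_BW$. Let $\rho<\frac1{10}$ and let $B$ meet $A_{l,k}$, $k\ge0$. If $\rho<e^{-k-1}/10$, then $B\subset A^*_{l,k}$, where $u_l$ varies by at most $3$, so $\sup_BW\le e^{3n}\inf_BW$. If $\rho\ge e^{-k-1}/10$, let $\ell$ be the smallest index with $B\cap A_{l,\ell}\ne\emptyset$; then $B\subset\bigcup_{i\ge\ell}A_{l,i}$ and $|B|\gtrsim e^{-n\ell}$ by Lemma~\ref{lem:geom}(b),(d). If $\ell\ge0$, then $u_l\ge\ell$ on $B$ and \eqref{eq:W} gives $\langle W\rangle_B\lesssim e^{nv_l(\ell)}\le\inf_BW$. If $\ell=-1$, then $\int_BW\le|A_{l,-1}|+\int_{B_l}W\lesssim1\lesssim|B|$,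 so $\langle W\rangle_B\lesssim1\le\inf_BW$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $\alpha=1/p_0$, $\lambda=0$, and let $\sigma\in(0,\alpha)$ be given. Choose $\eta_T\le\varepsilon_*/T^2$ recursively so small that
\[
e^{n\sigma/\eta_1}\ge12,\qquad e^{n\sigma/\eta_{T+1}}\ge8e^{n\sigma/\eta_T},\qquad g(e^{2n\sigma/\eta_T})\ge T,\qquad p_0^2\eta_TT\le\varepsilon/2;
\]
the third condition is possible because $g$ is nondecreasing and unbounded. Then $N_1\ge12$ and $N_{T+1}\ge4N_T$, and we take the centers of Lemma~\ref{lem:confI}. By Lemma~\ref{lem:modulus}, $p(\cdot)\in LH_0$, and by \eqref{eq:pp}, $\|p-p_0\|_\infty\le\varepsilon/2$. On $G$ we have $p=p_0$. On a block of group $T$ we have $N_T^2\le|x|\le2N_T^2+1$, so $\log(e+|x|)\le\log(e+1+8e^{2n\sigma/\eta_T})\lesssim1/\eta_T$, and by \eqref{eq:pp}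
\[
|p(x)-p_0|\log(e+|x|)\lesssim T\le g(e^{2n\sigma/\eta_T})\le g(N_T^2)\le g(e+|x|).
\]
By Theorem~\ref{thm:class} with $\beta=\alpha$, $M$ is bounded on $L^{p(\cdot)}$, and for $b\in[\alpha-\sigma,\alpha)$ we have $w_b\in A_{p(\cdot)}$ while \eqref{eq:strong} fails. These $b$ are positive, so Lemma~\ref{lem:A1} gives the $A_1$ properties.
\end{proof}

\subsection{Small blocks in a compact set}
Now $\lambda>0$. The number $N_T$ is about $r_T^{-n\sigma/\lambda}$; choosing $\sigma$ small compared with $\lambda$ leaves room to put group $T$ on a short segment with spacing much larger than $r_T$.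

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $\alpha=1/p_0$, $\lambda\in(0,1-\alpha)$ and $\sigma=\lambda/(4n)$. Then $\sigma<\beta<1$ and $N_T=\lceil r_T^{-1/4}\rceil\le2r_T^{-1/4}$. Choose $\eta_T\le\varepsilon_*/T^2$ recursively so small that
\[
r_T\le2^{-4T-12},\qquad r_{T+1}\le r_T/2,\qquad p_0^2\eta_TT\le\varepsilon/2,\qquad g(e^{1/(T\eta_T)})\ge T,
\]
and let $x_{(T,m)}=(2^{-T}+mD_T)e_1$ for $1\le m\le N_T$, where $D_T=r_T^{1/2}$.

\emph{Condition} (S1). Since $N_TD_T\le2r_T^{1/4}\le2^{-T-2}$, group $T$ lies in $[2^{-T},\frac542^{-T}]e_1$. Within a group the spacing is $D_T\ge6r_T$, because $r_T^{1/2}\le2^{-8}$. For $T'<T$ the distance between groups $T$ and $T'$ is at least $2^{-T'}-\frac542^{-T}\ge\frac382^{-T'}\ge6\cdot2^{-4T'-12}\ge3(r_T+r_{T'})$.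

\emph{Condition} (S2). Let $r_T\le10\rho$. The centers of the blocks of group $T$ that meet $B$ lie within $11\rho$ of the center of $B$, hence in a segment of length $22\rho$; their number is at most $\min\{N_T,1+22\rho/D_T\}$. Also $(r_T/\rho)^{3n/4}\le10^{3(n-1)/4}(r_T/\rho)^{3/4}$. The radii decrease at least geometrically, so for $\rho\le1$ the sum in (S2) is at most a constant depending on $n$ times
\[
\sum_{T:\,r_T\le10\rho}\Big(\frac{r_T}\rho\Big)^{3/4}+\sum_T\frac\rho{r_T^{1/2}}\Big(\frac{r_T}\rho\Big)^{3/4}\le C+\rho^{1/4}\sum_Tr_T^{1/4}\le C',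
\]
and for $\rho>1$ it is at most $\sum_TN_Tr_T^{3/4}\le2\sum_Tr_T^{1/2}<\infty$.

\emph{The modulus of continuity.} Let $|x-y|=e^{-s}<\frac12$ and fix $T$. If $s\eta_TT\le1$, the minimum in Lemma~\ref{lem:modulus} is at most $1\le g(e^s)/g(1)$. Otherwise $s>1/(T\eta_T)$, and the minimum is at most $(\lambda+1)T\le(\lambda+1)g(e^{1/(T\eta_T)})\le(\lambda+1)g(e^s)$. Hence $s|p(x)-p(y)|\le Cg(e^s)$, which is the stated bound.

All blocks lie in the closed unit ball, outside which $p=p_0$, and $\|p-p_0\|_\infty\le\varepsilon/2$ by \eqref{eq:pp}. By Theorem~\ref{thm:class}, $M$ is bounded on $L^{p(\cdot)}$, and for $b\in[\beta-\sigma,\beta)$ we have $w_b\in A_{p(\cdot)}$ while \eqref{eq:strong} fails.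
\end{proof}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{The Maximal Operator, Weights And Extrapolation On Variable Lebesgue Spaces},
\texttt{https://wiki-emerita.it.helsinki.fi/\allowbreak download/\allowbreak attachments/\allowbreak 455752582/\allowbreak Cruz-Uribe,Helsinki.pdf\allowbreak ?version=1\allowbreak \&modificationDate=1465561982324\allowbreak \&api=v2}

\end{thebibliography}
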